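\title{Ten nearly-neighborly tetrahedra}

\begin{abstract}
A family of polyhedra in $E^d$ is nearly-neighborly if every two members are
separated by a hyperplane that contains a facet of each. It was conjectured
that a nearly-neighborly family of tetrahedra in $E^3$ has at most eight
members. We disprove this by an explicit family of ten. We also show that a
nearly-neighborly family of $d$-simplices has at most $2^{d+1}-2$ members
($d\ge 2$), that the maximum at least doubles when $d$ grows by one, and that
it equals $2$ for $d=1$ and $4$ for $d=2$. Hence $2^d$ is the correct maximum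
for $d=1,2$ and is exceeded for every $d\ge 3$.
\end{abstract}

\section{The question and the results}

A \emph{$d$-polyhedron} is an intersection of finitely many closed half-spaces
of $E^d$ that has an interior point. Its \emph{facets} are its
$(d-1)$-dimensional faces; each of them spans a hyperplane. A hyperplane
\emph{separates} two sets if they lie in different closed half-spaces bounded
by it. A family of $d$-polyhedra is \emph{nearly-neighborly} if for every two
members there is a hyperplane that separates them and contains a facet of
each. It is \emph{neighborly} if every two members meet in a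
$(d-1)$-dimensional set. That set then lies in a separating hyperplane which
contains a facet of each, so every neighborly family is nearly-neighborly.

Members of a nearly-neighborly family need not touch. They only have to be
told apart, two at a time, by a hyperplane in which both have a facet. The
difficulty is the shortage of facets: a simplex has only $d+1$ facet
hyperplanes, and with these it must be distinguished from all other members.
Let $g_b(d,d+1)$ be the largest number of members of a nearly-neighborly
family of $d$-simplices in $E^d$; recall that a $d$-simplex is a bounded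
$d$-polyhedron with $d+1$ facets. How large is it?

On the line the members are intervals, and two of them must share an endpoint
and lie on different sides of it. There is no room for a third, so
$g_b(1,2)=2$. From a family in a hyperplane $H$ one obtains a family twice as
large one dimension higher, by taking the pyramids over its members with an
apex on each side of $H$. This gives $2^d$ simplices in every dimension, and
the natural guess is that no more are possible. In the plane the guess is
correct. For tetrahedra it is the following conjecture from \cite{source}: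
\begin{quote}
\emph{There can be at most eight nearly-neighborly tetrahedra in $E^3$,}
that is, $g_b(3,4)=8$.
\end{quote}
It is known that $8\le g_b(3,4)\le 16$, and that neighborly families of $8$
tetrahedra exist in $E^3$ while neighborly families of $9$ do not.

\begin{theorem}\label{thm:ten}
There is a nearly-neighborly family of ten tetrahedra in $E^3$. Thus
$g_b(3,4)\ge 10$, and the conjecture $g_b(3,4)=8$ is false.
\end{theorem}

\begin{theorem}\label{thm:general}
\begin{enumerate}
\item[(a)] $g_b(d,d+1)\le 2^{d+1}-2$ for $d\ge 2$. In particular
$10\le g_b(3,4)\le 14$.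
\item[(b)] $g_b(d+1,d+2)\ge 2\,g_b(d,d+1)$ for $d\ge 1$. Hence
$g_b(d,d+1)\ge 10\cdot 2^{d-3}>2^d$ for all $d\ge 3$.
\item[(c)] $g_b(1,2)=2$ and $g_b(2,3)=4$. So $d=3$ is the smallest dimension in
which $2^d$ is exceeded.
\end{enumerate}
\end{theorem}

We do not determine $g_b(3,4)$ within $[10,14]$. Since no neighborly family has
nine tetrahedra, Theorem~\ref{thm:ten} also shows that in $E^3$ the neighborly
and the nearly-neighborly problem have different answers.

The idea behind the ten tetrahedra is this. Next to a family of four triangles
in the plane there is no room for a fifth triangle, but there is room for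
\emph{unbounded} three-sided regions. When the four triangles are coned from
one point, and a mirrored copy of them from a second point, two such
unbounded regions, one from each copy, fit together into one bounded
tetrahedron. This happens twice.

\section{Simplices and sign vectors}\label{sec:signs}

By the linear part of an affine function $f(v)=n\cdot v+\text{const}$ we mean
the vector $n$. The first part of the following lemma recognizes simplices; the
other two say how rigid they are.

\begin{lemma}\label{lem:simplex}
\begin{enumerate}
\item[(i)] Let $\ell_1,\dots,\ell_{d+1}$ be affine functions on $\mathbb R^d$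
with $\sum_j\mu_j\ell_j\equiv\kappa$, where all $\mu_j>0$ and $\kappa>0$, and
such that the linear parts of $d$ of them are linearly independent. Then
$\{\ell_1,\dots,\ell_{d+1}\ge 0\}$ is a $d$-simplex, and its $d+1$ facets lie
in the hyperplanes $\ell_j=0$, one in each.
\item[(ii)] Conversely, let $T$ be a $d$-simplex, written as
$\{\ell_1,\dots,\ell_{d+1}\ge 0\}$ with its facets in the hyperplanes
$\ell_j=0$. Then $\sum_j\mu_j\ell_j\equiv 1$ for some $\mu_j>0$. Any $d$ of the
linear parts are linearly independent, so every linear relation among the
$d+1$ linear parts is a multiple of the one with coefficients $\mu_j$.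
\item[(iii)] A $d$-simplex is determined by its $d+1$ facet hyperplanes.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\ell_1,\dots,\ell_d$ have independent linear parts and use them as
affine coordinates $u_1,\dots,u_d$. The set becomes
$\{u_j\ge 0,\ \mu_1u_1+\dots+\mu_du_d\le\kappa\}$, the convex hull of the
origin and the points $(\kappa/\mu_j)e_j$, where $e_j$ is the $j$-th unit
vector.

(ii) Let $v_1,\dots,v_{d+1}$ be the vertices, $v_j$ opposite to the facet in
$\ell_j=0$. The barycentric coordinates $\lambda_j$ are affine functions with
$\lambda_j(v_k)=\delta_{jk}$ and $\sum\lambda_j\equiv 1$. Both $\lambda_j$ and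
$\ell_j$ vanish exactly on the $j$-th facet hyperplane and are nonnegative on
$T$, so $\lambda_j=\mu_j\ell_j$ with $\mu_j>0$. Any $d$ of the $\lambda_j$ are
affine coordinates of $\mathbb R^d$, so their linear parts are independent.

(iii) Let $T$ have barycentric coordinates $\lambda_j$ and let $T'$ be a simplex
with the same facet hyperplanes. Then $T'=\{s_j\lambda_j\ge 0 \text{ for all }
j\}$ with signs $s_j=\pm1$, and by (ii), applied to $T'$, there are $c_j>0$
with $\sum c_js_j\lambda_j\equiv 1$. By the last statement of (ii), applied to
$T=\{\lambda_j\ge0\text{ for all }j\}$, all numbers $c_js_j$ are equal to some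
$c$. Then $c=c\sum\lambda_j=1$, so every $s_j$ is $+1$ and $T'=T$.
\end{proof}

Now let $T_1,\dots,T_m$ be $d$-polyhedra with $d+1$ facets each; for the moment
they may be unbounded. Let $f_k=0$, $k=1,\dots,n$, be the distinct hyperplanes
spanned by their facets. Then
\[
T_i=\{s_{ik}f_k\ge 0\ \text{for } k\in S_i\},\qquad |S_i|=d+1,\quad s_{ik}=\pm 1 .
\]
To $T_i$ we attach the set of sign vectors compatible with it,
\[
Q_i=\{\xi\in\{\pm1\}^n:\ \xi_k=s_{ik}\ \text{for } k\in S_i\},\qquad
|Q_i|=2^{\,n-d-1}.
\]

\begin{lemma}\label{lem:cubes}
The family $T_1,\dots,T_m$ is nearly-neighborly if and only if the sets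
$Q_1,\dots,Q_m$ are pairwise disjoint.
\end{lemma}

\begin{proof}
Let $i\ne j$. The hyperplanes containing a facet of $T_i$ and a facet of $T_j$
are those with $k\in S_i\cap S_j$. As $T_i$ and $T_j$ have interior points, such
a hyperplane separates them exactly if $s_{ik}\ne s_{jk}$. And $Q_i\cap
Q_j=\emptyset$ exactly if $s_{ik}\ne s_{jk}$ for some $k\in S_i\cap S_j$.
\end{proof}

So a family is checked by looking, for each pair, for a function that occurs
with opposite signs in the two lists of inequalities; no incidences need be
computed. Moreover, if the family is nearly-neighborly, then the $Q_i$ are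
disjoint and $m\,2^{n-d-1}\le 2^n$, that is, $m\le 2^{d+1}$; for $d=3$ this is
the bound $16$.

\section{Ten tetrahedra}\label{sec:ten}

\subsection{Doubling}

\begin{proof}[Proof of Theorem~\ref{thm:general}(b), first inequality]
Let $T_1,\dots,T_m$ be nearly-neighborly $d$-simplices in a hyperplane
$H\subset E^{d+1}$, and let $P,P'$ be points strictly on the two sides of $H$.
The $2m$ sets $\operatorname{conv}(\{P\}\cup T_i)$ and
$\operatorname{conv}(\{P'\}\cup T_i)$ are $(d+1)$-simplices. Two of them with
different apexes are separated by $H$, which contains a facet of each. Consider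
two with the same apex, say $P$, over $T_i$ and $T_j$. Let $h\subset H$ be a
hyperplane of $H$ that separates $T_i$ and $T_j$ and contains facets $F_i,F_j$
of them. The hyperplane $\operatorname{aff}(\{P\}\cup h)$ meets $H$ in $h$, so
its two sides cut $H$ into the two sides of $h$; as it contains $P$, it
separates the two pyramids. It contains their facets
$\operatorname{conv}(\{P\}\cup F_i)$ and $\operatorname{conv}(\{P\}\cup F_j)$.
\end{proof}

The base families on the two sides of $H$ need not be the same: the proof works
with $T_1,\dots,T_m$ coned from $P$ and another nearly-neighborly family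
$T_1',\dots,T_{m'}'$ in $H$ coned from $P'$. This freedom will be essential.

\subsection{Four triangles and two unbounded regions}

In the plane with coordinates $(y,z)$ put
\[
\beta=1-2y+z,\quad \eta=2-3y+z,\quad \gamma=1+2y-z,\quad \theta=2+3y-z,
\]
and consider
\begin{align*}
\Delta_1&=\{y,\,-z,\,\beta\ge0\}, & 2y+(-z)+\beta&=1, \\
\Delta_2&=\{y,\,-\beta,\,\eta\ge0\}, & y+(-\beta)+\eta&=1, \\
\Delta_3&=\{-y,\,z,\,\gamma\ge0\}, & 2(-y)+z+\gamma&=1, \\
\Delta_4&=\{-y,\,-\gamma,\,\theta\ge0\}, & (-y)+(-\gamma)+\theta&=1 .
\end{align*}
In each case the first two functions have independent linear parts, so by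
Lemma~\ref{lem:simplex}(i) these are triangles; see the left part of
Figure~\ref{fig:pinwheel}. They are nearly-neighborly: $y=0$ separates
$\Delta_1,\Delta_2$ from $\Delta_3,\Delta_4$, while $\beta=0$ separates the
first two and $\gamma=0$ the last two.

In the half-plane $y\ge0$, the part above $\Delta_1$ and $\Delta_2$ is left
over. The unbounded region
\[
R_+=\{y,\,z,\,\beta\ge 0\}
\]
is separated from $\Delta_1$ by $z=0$, from $\Delta_2$ by $\beta=0$, and from
$\Delta_3,\Delta_4$ by $y=0$, each time by a line that contains a side of both.
The half-turn $(y,z)\mapsto(-y,-z)$ exchanges $\Delta_1\leftrightarrow\Delta_3$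
and $\Delta_2\leftrightarrow\Delta_4$. Hence its image
$R_-=\{-y,\,-z,\,\gamma\ge0\}$ of $R_+$ is separated from the four triangles in
the same way, and $y=0$ separates $R_+$ from $R_-$. Thus
$\Delta_1,\dots,\Delta_4,R_+,R_-$ are six nearly-neighborly three-sided
polyhedra in the plane. Only boundedness fails: $R_+$ contains with each point
the ray in direction $(0,1)$, and $R_-$ the ray in direction $(0,-1)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2]
\begin{scope}
\fill[gray!25] (0,0)--(0.5,0)--(1.6,2.2)--(0,2.2)--cycle;
\fill[gray!25] (0,0)--(-0.5,0)--(-1.6,-2.2)--(0,-2.2)--cycle;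
\draw[thin] (0,0)--(0,2.2) (0.5,0)--(1.6,2.2);
\draw[thin] (0,0)--(0,-2.2) (-0.5,0)--(-1.6,-2.2);
\draw[thick] (0,0)--(0.5,0)--(0,-1)--cycle;
\draw[thick] (0,-1)--(0,-2)--(1,1)--cycle;
\draw[thick] (0,0)--(-0.5,0)--(0,1)--cycle;
\draw[thick] (0,1)--(0,2)--(-1,-1)--cycle;
\node at (0.15,-0.3) {\scriptsize 1};
\node at (0.25,-0.88) {\scriptsize 2};
\node at (-0.15,0.3) {\scriptsize 3};
\node at (-0.25,0.88) {\scriptsize 4};
\node at (0.6,1.6) {$R_+$};
\node at (-0.6,-1.6) {$R_-$};
\end{scope}
\begin{scope}[xshift=5.8cm]
\fill[gray!25] (0,0)--(0,0.5)--(2.2,1.6)--(2.2,0)--cycle;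
\fill[gray!25] (0,0)--(0,-0.5)--(-2.2,-1.6)--(-2.2,0)--cycle;
\draw[thin] (0,0)--(2.2,0) (0,0.5)--(2.2,1.6);
\draw[thin] (0,0)--(-2.2,0) (0,-0.5)--(-2.2,-1.6);
\draw[thick] (0,0)--(0,0.5)--(-1,0)--cycle;
\draw[thick] (-1,0)--(-2,0)--(1,1)--cycle;
\draw[thick] (0,0)--(0,-0.5)--(1,0)--cycle;
\draw[thick] (1,0)--(2,0)--(-1,-1)--cycle;
\node at (-0.3,0.15) {\scriptsize $1'$};
\node at (-0.88,0.25) {\scriptsize $2'$};
\node at (0.3,-0.15) {\scriptsize $3'$};
\node at (0.88,-0.25) {\scriptsize $4'$};
\node at (1.6,0.6) {$R_+'$};
\node at (-1.6,-0.6) {$R_-'$};
\end{scope}
\end{tikzpicture}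
\caption{The plane $x=0$, with $y$ horizontal and $z$ vertical. Left: the
triangles $\Delta_1,\dots,\Delta_4$ (marked $1,\dots,4$) and the unbounded
regions $R_+,R_-$ (shaded, truncated in the drawing). Right: the mirror images
in the line $y=z$. The left triangles are coned from $P=(1,0,0)$, the right ones
from $P'=(-1,0,0)$. The new tetrahedron $T_+$ meets the plane in the
quadrilateral $R_+\cap R_+'$.}
\label{fig:pinwheel}
\end{figure}

\subsection{Gluing the unbounded regions}

Let $H=\{x=0\}\subset\mathbb R^3$, $P=(1,0,0)$ and $P'=(-1,0,0)$. Cone the
triangles $\Delta_i$ from $P$, and cone from $P'$ their mirror images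
$\Delta_i'$, obtained by exchanging $y$ and $z$. This gives eight tetrahedra.
Which further tetrahedron could be added?

Let $g$ be an affine function of $(y,z)$, regarded also as a function on
$\mathbb R^3$, and let $g(0)$ be its value at the origin. The line $g=0$ in $H$
spans with $P$ the plane $g-g(0)x=0$, and with $P'$ the plane $g+g(0)x=0$,
provided it does not pass through the origin or, if it does, both planes are
just $g=0$. So the planes $y=0$ and $z=0$ contain both $P$ and $P'$ and serve on
both sides of $H$. The line $\beta=0$ gives the plane $b=0$ through $P$ with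
$b=\beta-x$, and the mirrored line $\beta'=0$, $\beta'=1+y-2z$, gives the plane
$b'=0$ through $P'$ with $b'=\beta'+x$. Consider
\[
T_+=\{y,\,z,\,b,\,b'\ge 0\}.
\]
The planes $y=0$, $z=0$, $b=0$ separate it from the four pyramids with apex
$P$, exactly as their traces separate $R_+$ from the $\Delta_i$. The planes
$y=0$, $z=0$, $b'=0$ do the same for the four pyramids with apex $P'$. And
although $R_+$ and its mirror image $R_+'$ are both unbounded, $T_+$ is bounded:
the region $R_+$ escapes upwards and $R_+'$ to the right, and the four functions
have the constant sum
\[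
y+z+b+b'=y+z+\beta+\beta'=2 ,
\]
so that Lemma~\ref{lem:simplex}(i) applies. Here the mirroring is needed. With
the same base family on both sides we would have $b=\beta-x$, $b'=\beta+x$, and
$\{y,z,b,b'\ge0\}$ would be unbounded in the direction $(0,0,1)$. In the same
way $R_-$ and $R_-'$ produce a tenth tetrahedron $T_-$, and $y=0$ separates it
from $T_+$.

\subsection{The family}

Here is the resulting family, written so that it can be verified directly. Put
\begin{align*}
b&=1-x-2y+z, & b'&=1+x+y-2z, & c&=1-x+2y-z, & c'&=1+x-y+2z,\\
e&=2-2x-3y+z, & e'&=2+2x+y-3z, & f&=2-2x+3y-z, & f'&=2+2x-y+3z,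
\end{align*}
and define ten sets by requiring the listed functions to be $\ge 0$:
\[
\begin{array}{ll@{\qquad\qquad}ll}
T_1: & x,\ y,\ -z,\ b & T_1': & -x,\ z,\ -y,\ b'\\
T_2: & x,\ y,\ -b,\ e & T_2': & -x,\ z,\ -b',\ e'\\
T_3: & x,\ -y,\ z,\ c & T_3': & -x,\ -z,\ y,\ c'\\
T_4: & x,\ -y,\ -c,\ f & T_4': & -x,\ -z,\ -c',\ f'\\
T_+: & y,\ z,\ b,\ b' & T_-: & -y,\ -z,\ c,\ c'
\end{array}
\]

\begin{proof}[Proof of Theorem~\ref{thm:ten}]
\emph{Symmetry.} Let $\rho(x,y,z)=(x,-y,-z)$ and $\tau(x,y,z)=(-x,z,y)$; both
are involutions. Composition with $\rho$ exchanges $b\leftrightarrow c$,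
$e\leftrightarrow f$, $b'\leftrightarrow c'$, $e'\leftrightarrow f'$, and
composition with $\tau$ exchanges each of $b,c,e,f$ with its primed
counterpart, as one sees by substituting in the eight formulas. Reading this
off in the table,
\[
\rho:\ T_1\leftrightarrow T_3,\ T_2\leftrightarrow T_4,\
T_1'\leftrightarrow T_3',\ T_2'\leftrightarrow T_4',\ T_+\leftrightarrow T_-;
\qquad
\tau:\ T_i\leftrightarrow T_i'\ (i\le 4),
\]
and $\tau$ fixes $T_+$ and $T_-$. So all ten sets are images of $T_1$, $T_2$ or
$T_+$ under symmetries.

\emph{They are tetrahedra.} By symmetry it is enough to treat these three.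
From the definitions,
\[
x+2y+(-z)+b=1,\qquad x+y+(-b)+e=1,\qquad y+z+b+b'=2 .
\]
Linearly independent triples of linear parts are those of $x,y,z$ for $T_1$; of
$x,y,b$ for $T_2$, since $z$ occurs in $b$; and of $y,z,b$ for $T_+$, since $x$
occurs in $b$. By Lemma~\ref{lem:simplex}(i) the sets are tetrahedra with facets
in the four listed planes.

\emph{Separation.} If a function occurs with sign $+$ in one list and with sign
$-$ in another, its zero plane contains a facet of each of the two tetrahedra
and separates them. Such planes are:
\begin{itemize}
\item $T_1,\dots,T_4$ versus $T_1',\dots,T_4'$: $x=0$ (16 pairs).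
\item Among $T_1,\dots,T_4$: $y=0$ for $T_1,T_2$ versus $T_3,T_4$; $b=0$ for
$T_1,T_2$; $c=0$ for $T_3,T_4$ (6 pairs). Applying $\tau$ gives the pairs among
$T_1',\dots,T_4'$ (6 pairs).
\item $T_+$ versus $T_1$: $z=0$; versus $T_2$: $b=0$; versus $T_3$ and $T_4$:
$y=0$. Applying $\tau$, which fixes $T_+$, gives $T_+$ versus
$T_1',\dots,T_4'$ (8 pairs in all).
\item Applying $\rho$ gives $T_-$ versus the same eight tetrahedra (8 pairs).
\item $T_+$ versus $T_-$: $y=0$ (1 pair).
\end{itemize}
These are all $45$ pairs, so the family is nearly-neighborly.
\end{proof}

The vertices of $T_+$ are $P$, $P'$, $(3,0,2)$ and $(-3,2,0)$; those of $T_-$ are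
their images $P$, $P'$, $(3,0,-2)$, $(-3,-2,0)$ under $\rho$. The two
tetrahedra share the edge $PP'$.

\begin{proof}[Proof of Theorem~\ref{thm:general}(b), second statement]
Start from $g_b(3,4)\ge10$ and apply the doubling inequality $d-3$ times. This
gives $g_b(d,d+1)\ge 10\cdot2^{d-3}=\tfrac54\cdot 2^d>2^d$ for $d\ge3$.
\end{proof}

\section{The upper bound}\label{sec:upper}

By Lemma~\ref{lem:cubes} a nearly-neighborly family of $m$ simplices fills
$m\,2^{n-d-1}$ of the $2^n$ sign vectors. To improve on $m\le 2^{d+1}$ we study
the set $L=\{\pm1\}^n\setminus\bigcup_iQ_i$ of unused ones, with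
\begin{equation}\label{eq:L}
|L|=2^n-m\,2^{\,n-d-1}.
\end{equation}
There are two sources of information about $L$. One is a signed count, which
shows that $L$ has at least the size of one $Q_i$. The other is boundedness,
which exhibits particular elements of $L$. To see the first at work, take the
triangles $\Delta_1,\dots,\Delta_4$ of Section~\ref{sec:ten}, with the $n=6$
lines on which $y,z,\beta,\gamma,\eta,\theta$ vanish. Then $|Q_i|=8$ and
$|L|=64-32=32$. The function $\chi(\xi)=\xi_y\xi_z\xi_\beta$ has sum $0$ over
$\{\pm1\}^6$. It is constantly $-1$ on $Q_1$, where the signs are $(+,-,+)$. On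
each of $Q_2,Q_3,Q_4$ one of the coordinates $\xi_z,\xi_\beta,\xi_z$,
respectively, is free, so the sum over $Q_i$ is $0$. Hence $\chi$ has sum $+8$
over $L$, and this alone gives $|L|\ge 8$.

\begin{proof}[Proof of Theorem~\ref{thm:general}(a)]
Let $T_1,\dots,T_m$, $m\ge1$, be nearly-neighborly $d$-simplices, $d\ge2$. We use
the notation of Section~\ref{sec:signs} and write $n_k$ for the linear part of
$f_k$ and $\chi(\xi)=\prod_{k\in S_1}\xi_k$.

\emph{Step 1: the signed count.} The sum of $\chi$ over $\{\pm1\}^n$ is $0$. On
$Q_1$ it is constant, so its sum there is $\pm2^{n-d-1}$. Let $j\ne1$. Distinct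
members of the family have disjoint interiors, so $T_j\ne T_1$, and
Lemma~\ref{lem:simplex}(iii) gives $S_j\ne S_1$. Both sets have $d+1$ elements,
so some $k\in S_1$ is not in $S_j$. The coordinate $\xi_k$ is free on $Q_j$, and
the sum of $\chi$ over $Q_j$ is $0$. Since the $Q_i$ are disjoint,
\[
\Bigl|\sum_{\xi\in L}\chi(\xi)\Bigr|=2^{\,n-d-1},
\qquad\text{hence}\qquad |L|\ge 2^{\,n-d-1}.
\]
By \eqref{eq:L}, $m\le 2^{d+1}-1$. Moreover, if $m=2^{d+1}-1$, then
$|L|=2^{n-d-1}$, and $\chi$ is constant on $L$.

\emph{Step 2: directions lie in $L$.} Let $u$ be a vector with $n_k\cdot u\ne0$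
for all $k$, and let $\sigma(u)=(\operatorname{sign}(n_k\cdot u))_k$. Then
$\sigma(u)\in L$. Otherwise $\sigma(u)\in Q_i$ for some $i$, that is,
$s_{ik}\,n_k\cdot u>0$ for all $k\in S_i$. Moving from a point of $T_i$ in
direction $u$ then increases all $s_{ik}f_k$, $k\in S_i$, so the whole ray stays
in $T_i$, contrary to boundedness.

\emph{Step 3: $\chi$ is not constant on $L$.} We look for two directions whose
sign vectors differ in just one coordinate of $S_1$. Fix $k\in S_1$. The space
$n_k^\perp$ has dimension $d-1\ge1$, and for every $l$ with $n_l\nparallel n_k$
the vectors of it orthogonal to $n_l$ form a proper subspace. Finitely many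
proper subspaces do not cover $n_k^\perp$, so there is $u_0\in n_k^\perp$ with
$n_l\cdot u_0\ne0$ for all these $l$. For small $\varepsilon>0$ the vectors
$\sigma(u_0+\varepsilon n_k)$ and $\sigma(u_0-\varepsilon n_k)$ are defined, lie
in $L$ by Step~2, and differ exactly in the coordinates $l$ with
$n_l\parallel n_k$. By Lemma~\ref{lem:simplex}(ii) any $d$ facet normals of
$T_1$ are independent; as $d\ge2$, no two of them are parallel, and $k$ is the
only such coordinate in $S_1$. Therefore $\chi$ takes different values at the
two vectors.

Steps 1 and 3 exclude $m=2^{d+1}-1$, so $m\le2^{d+1}-2$. For $d=3$, together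
with Theorem~\ref{thm:ten}, this gives $10\le g_b(3,4)\le14$.
\end{proof}

\begin{remark}
Boundedness is used in Step~2, and also in Lemma~\ref{lem:simplex}(iii): the
triangle $\Delta_1$ and the region $R_+$ of Section~\ref{sec:ten} have the same
three facet lines. The assumption $d\ge2$ is used in Step~3; for $d=1$ all
normals are parallel, $\sigma$ takes only two values $\pm\sigma_0$, and the
product of two coordinates is the same at both.
\end{remark}

\section{The line and the plane}\label{sec:plane}

We prove Theorem~\ref{thm:general}(c). For $d=1$, two nearly-neighborly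
intervals meet exactly in a common endpoint. Three intervals cannot do so
pairwise, because the middle one keeps the outer two apart. So $g_b(1,2)=2$, and
by (b), or by the family $\Delta_1,\dots,\Delta_4$, we have $g_b(2,3)\ge4$. It
remains to show that five nearly-neighborly triangles do not exist. The six
regions $\Delta_1,\dots,\Delta_4,R_+,R_-$ show that boundedness must enter.

Suppose that $1,\dots,5$ are nearly-neighborly triangles. A \emph{line of} a
triangle is a line containing one of its sides. A triangle is \emph{on} a line
$L$ if $L$ is a line of it; the triangle then lies on one side of $L$. Two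
triangles are \emph{opposite} at $L$ if both are on $L$ and $L$ separates them.
Every two of the five are opposite at some line. The following facts will be
used throughout.

\begin{itemize}
\item[(F0)] Two of the triangles share at most two lines. This is
Lemma~\ref{lem:simplex}(iii).
\item[(F1)] If two triangles on $L$ lie on the same side of $L$, then they share
exactly one further line $L'$, which separates them; $L\cap L'$ is a vertex of
both; and their sides on $L$ meet exactly in this point. Indeed, a line at
which they are opposite is not $L$, and by (F0) it is their only further common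
line. Being lines of one triangle, $L$ and $L'$ meet in a vertex of it, and
likewise for the other triangle. The sides on $L$ start at this vertex and lie
on different sides of $L'$.
\item[(F2)] On each side of a line $L$ there are at most two triangles on $L$. By
(F1), three would give three intervals on $L$ pairwise meeting exactly in a
common endpoint.
\end{itemize}

The proof starts from a count. There are $15$ incidences between triangles and
their lines, and at a line with $a$ and $b$ triangles on its two sides exactly
$ab$ of the $10$ pairs are opposite. The most efficient lines are those with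
$a=b=2$. We call them \emph{double} and write $A=\{12|34\}$ if $1,2$ are on one
side and $3,4$ on the other. By (F2) no further triangle is on a double line.
We distinguish cases by the number of double lines. Without double lines the
count is tight and forces a cyclic arrangement of normals that cannot exist; if
there are double lines, they fix the position of four triangles so far that
the remaining separations are impossible.

\subsection{No double line}

Let a line of some triangle have $a\ge b$ triangles on its two sides. Then
$(a,b)\in\{(1,0),(2,0),(1,1),(2,1)\}$, and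
\[
ab\le\tfrac23(a+b),\qquad\text{with equality only for }(a,b)=(2,1).
\]
Summing over all these lines, $\sum(a+b)=15$, and $\sum ab\ge10$ because every
pair is opposite at some line. Hence equality holds throughout: there are
exactly five lines, all of type $(2,1)$, and each pair is opposite at exactly
one line.

Call a triangle alone on a line if it is the single one on its side. If a
triangle is alone on $k$ of its three lines, it is opposite to two others at
each of these and to one other at each of the remaining lines. So $2k+(3-k)=4$
and $k=1$. Let $L_i$ be the line on which $i$ is alone; then $L_1,\dots,L_5$ are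
the five lines. Write $i\to j$ if $i$ and $j$ are opposite at $L_i$. Each pair
is opposite at exactly one line, and one of the two is alone there, so this is a
tournament. Each $i$ has two out-neighbors and therefore two in-neighbors. The
lines of $i$ are $L_i$ and the two $L_j$ with $j\to i$.

Let $n_i$ be the normal of $L_i$ pointing to the side of $i$. The inner normals
of the triangle $i$ are $n_i$ and $-n_j$ for $j\to i$. By
Lemma~\ref{lem:simplex}(ii) a combination of them with positive coefficients
vanishes, so
\begin{equation}\label{eq:cone}
n_i \text{ is a combination, with positive coefficients, of the two vectors }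
n_j,\ j\to i,
\end{equation}
and these two vectors are not parallel.

The tournament is cyclic. Let $v_1,v_2$ be the out-neighbors of $v_0$, named
such that $v_1\to v_2$. Since $v_2$ already has the in-neighbors $v_0,v_1$, it
beats the other two. Of these, $v_1$ beats one, which we call $v_3$, and is
beaten by the other, $v_4$. Now $v_3$ has the in-neighbors $v_1,v_2$, so
$v_3\to v_4,v_0$, and the out-neighbors of $v_4$ are $v_0,v_1$. Thus
$v_i\to v_{i+1},v_{i+2}$, with indices modulo $5$.

Let $K$ be the set of combinations of $n_{v_0}$ and $n_{v_1}$ with positive
coefficients; these vectors are not parallel since both belong to lines of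
$v_2$. In the following, combinations are meant with positive coefficients and
are given by \eqref{eq:cone}. First, $n_{v_2}\in K$. Next, $n_{v_3}$ is a
combination of $n_{v_1}$ and $n_{v_2}$, so $n_{v_3}\in K$. Then $n_{v_4}$ is a
combination of $n_{v_2}$ and $n_{v_3}$, so $n_{v_4}\in K$. Finally $n_{v_0}$ is a
combination of $n_{v_3}$ and $n_{v_4}$, so $n_{v_0}\in K$. This is impossible, as
$n_{v_0}$ has coefficient $0$ at $n_{v_1}$.

\subsection{Exactly one double line}

Let it be $A=\{12|34\}$. Triangle $5$ is not on $A$, so it is opposite to each of
$1,2,3,4$ at one of its three lines, and some line $D$ of $5$ serves for two of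
them. These two are not $1,2$: both triangles would be on the same side of $A$
and on the same side of $D$, and they would be opposite at a third common line,
contradicting (F0). Likewise they are not $3,4$. By symmetry let $1$ and $3$ be
opposite to $5$ at $D$. The point $A\cap D$ is a vertex of $1$ and of $3$.

Choose affine coordinates with $A:\ y=0$ and $D:\ x=0$, such that $1,2$ lie in
$y\ge0$, $3,4$ in $y\le0$, and $1,3$ in $x\ge0$. A line crossing $A$ has an
equation $x+ty=x_0$; points with $x+ty\ge x_0$ are \emph{right} of it, those
with $x+ty\le x_0$ \emph{left} of it. So $5$ is left of $D$, and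
$1\cap A=[0,p]$, $3\cap A=[0,p']$ with $p,p'>0$, where we describe points of $A$
by their first coordinate. See Figure~\ref{fig:onedouble}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.6]
\fill[gray!20] (0,0)--(1,0)--(0,1)--cycle;
\fill[gray!20] (1,0)--(2,0)--(0.5,0.5)--cycle;
\fill[gray!20] (0,0)--(1.5,0)--(0,-1.5)--cycle;
\fill[gray!20] (1.5,0)--(2.5,0)--(0.8333,-0.6667)--cycle;
\draw (-1,0)--(3.2,0) node[right] {$A$};
\draw (0,-1.8)--(0,1.4) node[above] {$D$};
\draw (1.4,-0.4)--(-0.4,1.4) node[above left] {$B$};
\draw (2.6,-0.2)--(-0.7,0.9) node[left] {$E$};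
\draw (1.9,0.4)--(-0.3,-1.8) node[left] {$C$};
\draw (3,0.2)--(-0.75,-1.3) node[left] {$F$};
\node at (0.22,0.3) {\scriptsize 1};
\node at (1.12,0.16) {\scriptsize 2};
\node at (0.4,-0.35) {\scriptsize 3};
\node at (1.65,-0.2) {\scriptsize 4};
\end{tikzpicture}
\caption{One double line $A$. Triangles $1,2$ lie above $A$, triangles $3,4$
below it, and $D$ is a line of $1$ and $3$. A fifth triangle would have to lie
left of $D$ and be bounded by $D$, one of $B,E$ and one of $C,F$.}
\label{fig:onedouble}
\end{figure}

Let $B$ be the further common line of $1$ and $2$ given by (F1) on $A$. It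
separates $1$ and $2$ and passes through an endpoint of $[0,p]$. If it passed
through $0$, it would be $D$, because $A$ and $D$ are the lines of $1$ through
this vertex. Then $1,3$ would be on one side of $D$ and $2,5$ on the other, so
that $D$ would be a second double line. Hence $B$ passes through $p$, triangle
$1$ is left and triangle $2$ is right of $B$, and $2\cap A=[p,e]$ with $e>p$.
The third line $E$ of $2$ passes through $e$, and $2$ is left of $E$. In the
same way, the line $C$ that separates $3$ and $4$ passes through $p'$,
$4\cap A=[p',q]$ with $q>p'$, the third line $F$ of $4$ passes through $q$, and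
$4$ is right of $C$ and left of $F$.

Write $t_B,t_C,t_E,t_F$ for the parameters of these lines. Triangle $1$ is
given by $y\ge0$, $x\ge0$, $x+t_By\le p$; it would be unbounded in the direction
$(0,1)$ if $t_B\le0$, so $t_B>0$. Triangle $2$ is given by $y\ge0$,
$x+t_By\ge p$, $x+t_Ey\le e$; it would be unbounded in the direction $(-t_B,1)$
if $t_E\le t_B$, so $t_E>t_B$. Reflecting in $A$, which changes the sign of all
parameters, we get the corresponding statements for $3$ and $4$. Thus
\begin{equation}\label{eq:slopes}
t_F<t_C<0<t_B<t_E .
\end{equation}
Since $D$ has parameter $0$, the lines $F,C,D,B,E$ are distinct.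

Now consider $5$, which is not on $A$. The lines of $2$ are $A,B,E$, so $5$ is
opposite to $2$ at $B$ or $E$: it is left of $B$ or right of $E$. Likewise it
is opposite to $4$ at $C$ or $F$: it is left of $C$ or right of $F$. Together
with $D$ these are all its three lines. There are four possibilities.
\begin{itemize}
\item $5$ is left of $D$, $B$ and $C$. Then it is unbounded in the direction
$(-1,0)$.
\item $5$ is left of $D$ and right of $E$ and $F$. On $5$ we have $x\le0$, hence
$t_Ey\ge e-x>0$ and $t_Fy\ge q-x>0$. By \eqref{eq:slopes} the first gives
$y>0$ and the second $y<0$, so $5$ is empty.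
\item $5$ is left of $D$ and $C$ and right of $E$, that is, $x\le0$,
$x+t_Cy\le p'$, $x+t_Ey\ge e$. Since $t_C<0<t_E$, it is unbounded in the
direction $(0,1)$.
\item $5$ is left of $D$ and $B$ and right of $F$, that is, $x\le0$,
$x+t_By\le p$, $x+t_Fy\ge q$. Since $t_F<0<t_B$, it is unbounded in the
direction $(0,-1)$.
\end{itemize}
All four are contradictory.

\subsection{At least two double lines}

Each double line has exactly four of the five triangles on it. So two double
lines $A$ and $B$ have either the same four triangles on them or exactly three
in common.

\emph{The same four triangles, say $1,2,3,4$.} Then $5$ is on neither $A$ nor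
$B$. Each $i\le4$ has just one further line, and $i$ must be opposite to $5$ at
this line. As $5$ has only three lines, two of $1,\dots,4$ have the same further
line. These two triangles share three lines, contradicting (F0).

\emph{Three in common: $1,2,3,4$ on $A$ and $1,2,3,5$ on $B$.} Here $4$ is not
on $B$ and $5$ is not on $A$. The other triangle on the side of $4$ at $A$ is
one of $1,2,3$, and the remaining two of these are on the other side; let the
names be such that $A=\{12|34\}$. By (F1) the only common line of $1$ and $2$
besides $A$ is $B$, and it separates them. So $3$ is on the side of one of them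
at $B$; by symmetry let $B=\{13|25\}$. Take affine coordinates with $A:\ y=0$
and $B:\ x=0$ such that
\[
1\subset\{x\le0,\,y\ge0\},\quad 2\subset\{x\ge0,\,y\ge0\},\quad
3\subset\{x\le0,\,y\le0\},\quad 4\subset\{y\le0\},\quad 5\subset\{x\ge0\}.
\]
The origin is a vertex of $2$ and $3$. Let $C$ be the third line of $2$; it meets
the axes in $(\alpha,0)$ and $(0,\beta)$ with $\alpha,\beta>0$. Let $D$ be the
third line of $3$; it meets them in $(-\delta,0)$ and $(0,-\delta')$ with
$\delta,\delta'>0$.

Apply (F1) to $2$ and $5$ on $B$. Their further common line is not $A$, so it is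
$C$. Since $2\cap B=\{0\}\times[0,\beta]$, we get
$5\cap B=\{0\}\times[\beta,\varphi]$ with $\varphi>\beta$. Apply (F1) to $3$ and
$4$ on $A$. Their further common line is not $B$, so it is $D$. Since
$3\cap A=[-\delta,0]\times\{0\}$, we get
$4\cap A=[\varepsilon,-\delta]\times\{0\}$ with $\varepsilon<-\delta$. Let
$t_4$ be the third line of $4$, through $(\varepsilon,0)$, and $t_5$ the third
line of $5$, through $(0,\varphi)$.

Triangles $4$ and $5$ are opposite at a line that belongs both to $\{A,D,t_4\}$,
the lines of $4$, and to $\{B,C,t_5\}$, the lines of $5$. It is neither $A$ nor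
$B$. Four possibilities remain.
\begin{itemize}
\item $D=C$. Then $2$ and $3$ share the three lines $A,B,C$, contradicting (F0).
\item $D=t_5$. But $D$ meets $B$ in $(0,-\delta')$ and $t_5$ meets $B$ in
$(0,\varphi)$, where $-\delta'<0<\varphi$.
\item $t_4=C$. But $t_4$ meets $A$ in $(\varepsilon,0)$ and $C$ meets $A$ in
$(\alpha,0)$, where $\varepsilon<0<\alpha$.
\item $t_4=t_5$. This line passes through $(\varepsilon,0)$ and $(0,\varphi)$.
The point $(-\delta,0)$ of $4$ lies strictly between $(\varepsilon,0)$ and the
origin, and the point $(0,\beta)$ of $5$ strictly between $(0,\varphi)$ and the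
origin. So $4$ and $5$ are both on the side of the origin, and the line does
not separate them.
\end{itemize}
All four are contradictory. Hence five nearly-neighborly triangles do not exist,
and $g_b(2,3)=4$. Together with $g_b(3,4)\ge10>2^3$ this proves
Theorem~\ref{thm:general}(c). \qed

\begin{thebibliography}{1}
\bibitem{source}
\emph{Nearly-Neighborly Families of Tetrahedra and the Decomposition of Some
Multigraphs},
\texttt{https://core.ac.uk/download/pdf/82160827.pdf}.
\end{thebibliography}
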